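# Permanents of powers of doubly stochastic matrices: one exponent for each size

## 1. Powers of $\frac12(I+P)$ in size four

Number rows and columns by $0,1,2,3$ modulo $4$, let $P$ be the cyclic shift with $P_{i,i+1}=1$, and put
$$A=\tfrac12(I+P)=\frac12\begin{pmatrix}1&1&0&0\\0&1&1&0\\0&0&1&1\\1&0&0&1\end{pmatrix}.$$
Every row and every column sums to $1$. We compute the permanents of the powers of $A$, where $\operatorname{per}(B)=\sum_{\sigma}\prod_i b_{i\sigma(i)}$ is the determinant formula without signs.

All powers of $A$ are circulants $c_0I+c_1P+c_2P^2+c_3P^3$, and for such a matrix $\sigma$ contributes $\prod_i c_{\sigma(i)-i}$. So we sort the 24 permutations by their displacements $\sigma(i)-i$ modulo $4$: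

* the four shifts give $c_0^4+c_1^4+c_2^4+c_3^4$;
* the transpositions $(0\,2)$ and $(1\,3)$ give $2c_0^2c_2^2$;
* the four transpositions of neighbors give $4c_0^2c_1c_3$;
* the two products of disjoint transpositions of neighbors give $2c_1^2c_3^2$;
* the eight 3-cycles give $4c_0c_1^2c_2$ (those of the form $j\to j+1\to j+2\to j$) and $4c_0c_2c_3^2$ (their inverses);
* the four 4-cycles that are not shifts give $4c_1c_2^2c_3$.

The count is $4+2+4+2+8+4=24$. Now insert the coefficients.

* $A$ has coefficients $\frac12(1,1,0,0)$, so $\operatorname{per}(A)=\frac{2}{16}=\frac{512}{4096}$.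
* $A^2$ has coefficients $\frac14(1,2,1,0)$, so $\operatorname{per}(A^2)=\frac{18+2+16}{256}=\frac{36}{256}=\frac{576}{4096}$.
* $A^3$ has coefficients $\frac18(1,3,3,1)$, so $\operatorname{per}(A^3)=\frac{164+18+18+240}{4096}=\frac{440}{4096}$.
* $A^4$ has coefficients $\frac18(1,2,3,2)$, because $P^4=I$, so $\operatorname{per}(A^4)=\frac{114+18+32+256}{4096}=\frac{420}{4096}$.

The eigenvalues of $A$ are $\frac12(1+\zeta)$ with $\zeta\in\{1,i,-1,-i\}$. All except the value $1$ have modulus less than $1$, so $A^k$ tends to the matrix $J_4$ with all entries $\frac14$, whose permanent is $\frac{4!}{4^4}=\frac{384}{4096}$.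

So the permanents, in units of $1/4096$, run $512,\,576,\,440,\,420,\dots\to384$. Squaring made the permanent larger, and cubing made it smaller than at the start. For a different matrix the first good exponent may be different. Is there one exponent that works for all matrices of a given size?

## 2. Doubly stochastic matrices and Foregger's conjecture

**Definition (doubly stochastic matrices).** $\Omega_n$ is the set of real $n\times n$ matrices with nonnegative entries whose row sums and column sums all equal $1$.

The set $\Omega_n$ is closed and bounded, hence compact, and it is closed under products and transposes. The permanent does not change under transposition or under permutations of the rows or of the columns, and the permanent of a direct sum of square matrices is the product of the permanents.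

**Conjecture (Foregger).** For every $n$ there is an integer $k=k(n)>1$ such that $\operatorname{per}(A^k)\le\operatorname{per}(A)$ for every $A\in\Omega_n$.

The exponent may depend on $n$, but not on $A$. The problem is taken from "Notes On Foregger's Conjecture". For $n=3$, D. Chang (1990) proved that $k=8$ works. We shall prove the conjecture for every $n$, and in fact that every sufficiently large $k$ works.

We write $\|\cdot\|$ for the Frobenius norm, $\|\cdot\|_{op}$ for the operator norm on Euclidean space, $J_d$ for the $d\times d$ matrix with all entries $1/d$, and $p_d=\operatorname{per}(J_d)=d!/d^d$. For index sets $S,T$, $B[S,T]$ is the submatrix with rows $S$ and columns $T$. We write $B(x|y)$ for $B$ with row $x$ and column $y$ deleted. The empty matrix has permanent $1$. We shall quote two theorems.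

**Fact A (Birkhoff).** Every $A\in\Omega_n$ is a convex combination of permutation matrices.

Permutation matrices are isometries, so $\|A\|_{op}\le1$ for every $A\in\Omega_n$.

**Fact B (van der Waerden–Egorychev–Falikman, 1981; uniqueness by Egorychev).** If $B\in\Omega_d$, then $\operatorname{per}(B)\ge p_d$, with equality only for $B=J_d$.

We also need the expansion of the permanent of a sum, valid for all $n\times n$ matrices $B,F$:
$$\operatorname{per}(B+F)=\sum_{s=0}^{n}\ \sum_{|S|=|T|=s}\operatorname{per}F[S,T]\;\operatorname{per}B[S^c,T^c].\tag{1}$$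
To see this, multiply out $\prod_i(b_{i\sigma(i)}+f_{i\sigma(i)})$, let $S$ be the set of rows where the $f$-entry was chosen, and put $T=\sigma(S)$. Then $\sigma$ is a pair of bijections $S\to T$ and $S^c\to T^c$, chosen independently.

## 3. Size two: two different rates of decrease

The matrices in $\Omega_2$ are $A=\begin{pmatrix}1-t&t\\t&1-t\end{pmatrix}$ with $0\le t\le1$. Put $\lambda=1-2t\in[-1,1]$. The eigenvectors are $(1,1)$ and $(1,-1)$ for every $t$, with eigenvalues $1$ and $\lambda$, and
$$\operatorname{per}(A)=(1-t)^2+t^2=\tfrac12(1+\lambda^2).$$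
If $B\in\Omega_2$ has parameter $\mu$, then $AB$ has parameter $\lambda\mu$, so $\operatorname{per}(AB)=\frac12(1+\lambda^2\mu^2)\le\operatorname{per}(A)$. For $n=2$ every $k>1$ works.

Look at the gain for $k=2$:
$$\operatorname{per}(A)-\operatorname{per}(A^2)=\tfrac12\lambda^2(1-\lambda^2).$$
It vanishes exactly at $\lambda=1,-1,0$, that is, at $I$, at the swap, and at $J_2$. The vanishing is of two kinds.

Near $I$, let $\delta=2t$ be the total mass off the diagonal. Then $\operatorname{per}(A)=1-\delta+O(\delta^2)$ and $\operatorname{per}(A^2)=1-2\delta+O(\delta^2)$, so the gain is linear in $\delta$. Near $J_2$ we have $A=J_2+D$ with $\|D\|=|\lambda|$, and $\operatorname{per}(A)=\frac12(1+\|D\|^2)$, $\operatorname{per}(A^2)=\frac12(1+\|D\|^4)$, so the gain is quadratic.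

We can even get a uniform bound by hand. The distances from $A$ to $I$, to the swap, and to $J_2$ are $1-\lambda$, $1+\lambda$, $|\lambda|$, so the distance to the set of these three matrices is $\rho=\min(|\lambda|,1-|\lambda|)$. If $|\lambda|\le\frac12$, the gain is at least $\frac12\lambda^2\cdot\frac34=\frac38\rho^2$. If $|\lambda|\ge\frac12$, it is at least $\frac18(1-|\lambda|)(1+|\lambda|)\ge\frac3{16}(1-|\lambda|)\ge\frac38\rho^2$, since $1-|\lambda|\le\frac12$. The theorem below has exactly this form in every size.

## 4. Block-averaging matrices and the main theorem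

We first describe the matrices that replace $I$, the swap and $J_2$.

**Definition (the set $\mathcal U_n$).** $\mathcal U_n$ is the set of matrices $U$ for which there are a partition $[n]=C_1\sqcup\dots\sqcup C_r$ and a permutation $\pi$ of $[r]$ with $|C_{\pi(i)}|=|C_i|$ such that $U_{xy}=1/|C_i|$ if $x\in C_i$ and $y\in C_{\pi(i)}$, and $U_{xy}=0$ for all other pairs. For a given partition, $E$ denotes the matrix with $\pi=\mathrm{id}$, whose diagonal blocks are $J_{|C_i|}$.

This is a finite subset of $\Omega_n$. Directly from the definition, $UU^T=U^TU=E$ and $\operatorname{per}U=\operatorname{per}E=\prod_ip_{|C_i|}$. For example, $\mathcal U_2=\{I,\text{swap},J_2\}$. The set $\mathcal U_3$ consists of the six permutation matrices, three matrices from the partitions into a pair and a single point, and $J_3$. In $\mathcal U_4$ there is $\begin{pmatrix}0&J_2\\J_2&0\end{pmatrix}$.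

Rows and columns must use the same partition. The matrix
$$B=\begin{pmatrix}\frac12&\frac12&0\\0&0&1\\\frac12&\frac12&0\end{pmatrix},\qquad B^2=\begin{pmatrix}\frac14&\frac14&\frac12\\\frac12&\frac12&0\\\frac14&\frac14&\frac12\end{pmatrix}$$
has row classes $\{1,3\},\{2\}$ and column classes $\{1,2\},\{3\}$, so it is not in $\mathcal U_3$. Here $\operatorname{per}(B)=\frac12$, and expanding along the second row gives $\operatorname{per}(B^2)=\frac12\cdot\frac14+\frac12\cdot\frac14=\frac14$.

If $U\in\mathcal U_n$ has data $(C_i),\pi$, then $U^k$ has data $(C_i),\pi^k$. Indeed $(U^2)_{xz}=\sum_yU_{xy}U_{yz}$ for $x\in C_i$ is a sum over $y\in C_{\pi(i)}$. It is nonzero only if $z\in C_{\pi^2(i)}$, and then it equals $|C_i|\cdot|C_i|^{-2}$. The general case follows by induction. So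
$$\operatorname{per}(U^k)=\operatorname{per}(U)\qquad(U\in\mathcal U_n,\ k\ge1).\tag{2}$$

**Theorem 1.** For every $n$ there are $M=M(n)\ge1$ and $c=c(n)>0$ such that for all $m\ge M$, all $A\in\Omega_n$ and all real $n\times n$ matrices $X$ with $\|X\|_{op}\le1$,
$$|\operatorname{per}(A^mXA^m)|\le\max\{\operatorname{per}(A^m(A^m)^T),\operatorname{per}((A^m)^TA^m)\}\le\operatorname{per}(A)-c\,\operatorname{dist}(A,\mathcal U_n)^2.$$

**Corollary 2 (Foregger's conjecture, strong form).** Let $K(n)=2M(n)$. For every $k\ge K(n)$ and every $A\in\Omega_n$,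
$$\operatorname{per}(A^k)\le\operatorname{per}(A)-c\,\operatorname{dist}(A,\mathcal U_n)^2\le\operatorname{per}(A),$$
and $\operatorname{per}(A^k)=\operatorname{per}(A)$ if and only if $A\in\mathcal U_n$.

## 5. Compactness alone: exponents that cannot be merged

A natural first plan uses only limits and compactness. For a matrix $A$ outside $\mathcal U_n$ one hopes that the powers of $A$ settle near matrices of smaller permanent, as in Section 1, so that $\operatorname{per}(A^{k_A})<\operatorname{per}(A)$ for some $k_A$. By continuity the same strict inequality, with the same exponent, holds in a neighborhood of $A$. Cover $\Omega_n$ by finitely many such neighborhoods, and take a common exponent. This stops at two points.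

The first is the merging. The finite cover gives exponents $k_1,\dots,k_N$, each good on its own neighborhood. To use the largest one everywhere we would need that a good exponent stays good when it is increased, and the obvious reason would be that $k\mapsto\operatorname{per}(A^k)$ is nonincreasing. Section 1 shows that it is not: the value rises from $512/4096$ to $576/4096$.

The second is $\mathcal U_n$ itself. At $U\in\mathcal U_n$ equality holds for every $k$ by (2), so there is no strict inequality to extend. Waiting for the limit does not help near $U$ either. In size two, $\operatorname{per}(A^k)=\frac12(1+\lambda^{2k})$ tends to $\frac12$ for each fixed $0<t<1$, but for each fixed $k$ it tends to $1$ as $t\to0$.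

We meet the first obstacle by replacing $\operatorname{per}(A^k)$ by a larger quantity which does decrease in the exponent and controls all later powers at once. We meet the second by comparing Taylor expansions near $\mathcal U_n$, keeping track separately of the linear and the quadratic rates seen in Section 3. The larger quantity is
$$\Phi_m(A)=\max\{\operatorname{per}(A^m(A^m)^T),\ \operatorname{per}((A^m)^TA^m)\}.$$
For the circulant of Section 1, $A^T=P^{-1}A$, and everything commutes, so $A^m(A^m)^T=P^{-m}A^{2m}$ and $\Phi_m(A)=\operatorname{per}(A^{2m})$. Thus $\Phi_1(A)=\frac{576}{4096}$ and $\Phi_2(A)=\frac{420}{4096}$, and the second value is already below $\operatorname{per}(A)=\frac{512}{4096}$.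

## 6. A Cauchy–Schwarz inequality for permanents

Recall that $(\mathbb R^n)^{\otimes n}$ has the orthonormal basis $e_{j_1}\otimes\dots\otimes e_{j_n}$. A matrix $N$ acts on it by $N^{\otimes n}(v_1\otimes\dots\otimes v_n)=Nv_1\otimes\dots\otimes Nv_n$, with $(MN)^{\otimes n}=M^{\otimes n}N^{\otimes n}$ and $(N^{\otimes n})^T=(N^T)^{\otimes n}$. The point is that the permanent is a diagonal matrix coefficient of this action. For $n=2$ and $w=\frac1{\sqrt2}(e_1\otimes e_2+e_2\otimes e_1)$ one finds $\langle w,N^{\otimes2}w\rangle=N_{11}N_{22}+N_{12}N_{21}$.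

**Lemma 3.** For real $n\times n$ matrices $B,X,C$ with $\|X\|_{op}\le1$,
$$|\operatorname{per}(BXC)|\le\sqrt{\operatorname{per}(BB^T)\,\operatorname{per}(C^TC)}.$$

**Step 1 (the permanent as an inner product).** This step turns permanents into quantities to which Cauchy–Schwarz applies. Let
$$w=\frac1{\sqrt{n!}}\sum_{\sigma\in S_n}e_{\sigma(1)}\otimes\dots\otimes e_{\sigma(n)}.$$
For every $N$,
$$\langle w,N^{\otimes n}w\rangle=\frac1{n!}\sum_{\sigma,\tau}\prod_i\langle e_{\tau(i)},Ne_{\sigma(i)}\rangle=\frac1{n!}\sum_{\sigma,\tau}\prod_iN_{\tau(i)\sigma(i)}=\operatorname{per}N,$$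
because for each fixed $\sigma$ the sum over $\tau$ is $\operatorname{per}N$: reorder each product by $j=\sigma(i)$.

**Step 2 (the estimate).** This step separates $B$ from $C$. By Step 1 and Cauchy–Schwarz,
$$|\operatorname{per}(BXC)|=|\langle(B^T)^{\otimes n}w,\,X^{\otimes n}C^{\otimes n}w\rangle|\le\|(B^T)^{\otimes n}w\|\,\|X^{\otimes n}\|_{op}\,\|C^{\otimes n}w\|.$$
The operator $X^{\otimes n}$ is a product of $n$ operators, each acting as $X$ in one tensor factor and as the identity in the others. Each has norm at most $1$, so $\|X^{\otimes n}\|_{op}\le1$. Finally $\|(B^T)^{\otimes n}w\|^2=\langle w,(BB^T)^{\otimes n}w\rangle=\operatorname{per}(BB^T)$, and $\|C^{\otimes n}w\|^2=\operatorname{per}(C^TC)$ in the same way. $\square$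

**Step 3 (two consequences for $\Phi_m$).** This step gives the monotonicity and the control of later powers. Let $A\in\Omega_n$. In Lemma 3 take $B=A^m$, $C=(A^m)^T$, $X=AA^T$. Here $\|X\|_{op}\le1$ by Fact A, and $BB^T=C^TC=A^m(A^m)^T$, so
$$\operatorname{per}(A^{m+1}(A^{m+1})^T)\le\operatorname{per}(A^m(A^m)^T).$$
Replacing $A$ by $A^T$ gives the same for $\operatorname{per}((A^m)^TA^m)$. Hence
$$\Phi_{m+1}(A)\le\Phi_m(A)\qquad(m\ge1,\ A\in\Omega_n).\tag{3}$$
Taking $B=C=A^m$ instead, for every real $X$ with $\|X\|_{op}\le1$ we get
$$|\operatorname{per}(A^mXA^m)|\le\sqrt{\operatorname{per}(A^m(A^m)^T)\operatorname{per}((A^m)^TA^m)}\le\Phi_m(A).\tag{4}$$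
With $X=A^{k-2m}$ this gives $\operatorname{per}(A^k)\le\Phi_m(A)$ for all $k\ge2m$. The exponents of $\Phi$ can now be merged.

One cannot always use $m=1$. For the matrix $B$ of Section 4, $BB^T$ has the entries of $J_2$ on rows and columns $\{1,3\}$ and the entry $1$ at $(2,2)$, while $B^TB$ is $J_2$ on $\{1,2\}$ and $1$ at $(3,3)$. So $\Phi_1(B)=\frac12=\operatorname{per}(B)$ although $B\notin\mathcal U_3$. But
$$B^2(B^2)^T=\begin{pmatrix}\frac38&\frac14&\frac38\\\frac14&\frac12&\frac14\\\frac38&\frac14&\frac38\end{pmatrix},\qquad (B^2)^TB^2=\begin{pmatrix}\frac38&\frac38&\frac14\\\frac38&\frac38&\frac14\\\frac14&\frac14&\frac12\end{pmatrix}.$$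
These differ by a simultaneous permutation of rows and columns. Expanding the first along its second row, the permanent is $\frac14\cdot\frac3{16}+\frac12\cdot\frac9{32}+\frac14\cdot\frac3{16}=\frac{15}{64}$. So $\Phi_2(B)=\frac{15}{64}<\frac12$.

## 7. The limit of $A^m(A^m)^T$

**Lemma 4.** Let $A\in\Omega_n$. There is a partition of $[n]$, with associated block matrix $E$, such that $A^m(A^m)^T\to E$ and $(A^m)^TA^m\to E$. Moreover $\operatorname{per}(A)\ge\operatorname{per}(E)$, with equality only if $A\in\mathcal U_n$.

**Step 1 (splitting off a unitary part).** We separate the directions that $A$ only rotates from those that it contracts to zero. Let $A$ act on $\mathbb C^n$. It is a contraction there, since $\|A(u+iv)\|^2=\|Au\|^2+\|Av\|^2$ for real $u,v$. The adjoint is $A^*=A^T$, also a contraction. Suppose $Av=\lambda v$ with $|\lambda|=1$. Taking the inner product linear in its first argument, $\langle A^*v,\bar\lambda v\rangle=\lambda\langle v,Av\rangle=\lambda\bar\lambda\|v\|^2=\|v\|^2$, so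
$$\|A^*v-\bar\lambda v\|^2=\|A^*v\|^2-2\operatorname{Re}\langle A^*v,\bar\lambda v\rangle+\|v\|^2\le\|v\|^2-2\|v\|^2+\|v\|^2=0,$$
and $A^*v=\bar\lambda v$. Let $H$ be the span of all eigenvectors of $A$ with unimodular eigenvalues. It is invariant under $A$ and $A^*$, hence so is $H^\perp$.

If $Av=\lambda v$ and $Av'=\lambda'v'$ with $\lambda\ne\lambda'$ unimodular, then $\lambda\langle v,v'\rangle=\langle Av,v'\rangle=\langle v,A^*v'\rangle=\lambda'\langle v,v'\rangle$, so $v\perp v'$. So $H$ has an orthonormal basis of eigenvectors with unimodular eigenvalues, and $A|_H$ is unitary with inverse $A^*|_H$. On $H^\perp$ an eigenvector with unimodular eigenvalue would lie in $H\cap H^\perp=0$, so all eigenvalues of $A|_{H^\perp}$ have modulus less than $1$, and $A^m\to0$ on $H^\perp$. Its adjoint there is $A^*|_{H^\perp}$, so $(A^*)^m\to0$ on $H^\perp$ as well.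

**Step 2 (the limit is a projection $E\in\Omega_n$).** We identify the limit and the part of $A$ that survives. Let $E$ be the orthogonal projection onto $H$. On $H$ both $A^m(A^m)^*$ and $(A^m)^*A^m$ are the identity, and on $H^\perp$ both tend to $0$. So both tend to $E$. As a limit of matrices in the closed set $\Omega_n$, $E$ is real and doubly stochastic. Since $H$ and $H^\perp$ are invariant under $A$, $AE=EA$. Put $U=AE=EA\in\Omega_n$. It equals $A$ on $H$ and $0$ on $H^\perp$, so $UU^T=U^TU=E$.

**Step 3 (the shape of $E$).** We show that $E$ is the block matrix of a partition, using only $E=E^T=E^2\in\Omega_n$. Write $x\sim y$ if $E_{xy}>0$. This relation is symmetric. It is reflexive, because $E_{xx}=\sum_yE_{xy}E_{yx}=\sum_yE_{xy}^2>0$, and transitive, because $E_{xz}=\sum_{y'}E_{xy'}E_{y'z}\ge E_{xy}E_{yz}$ for each $y$. Let $C$ be a class and $y\in C$. Column $y$ is supported on $C$. Let $\mu$ be its maximum, attained at $x_0\in C$. Then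
$$\mu=E_{x_0y}=\sum_zE_{x_0z}E_{zy}$$
is a weighted average of the numbers $E_{zy}\le\mu$, with weights positive exactly for $z\in C$. So $E_{zy}=\mu$ for all $z\in C$, and the column sum gives $\mu=1/|C|$. Thus $E$ is the block matrix of the partition into the classes $C_1,\dots,C_r$.

**Step 4 (the shape of $U$).** We show $U\in\mathcal U_n$. We have $EU=U$ and $UE=U$, so $U=EUE$ and $U_{xy}$ depends only on the classes of $x$ and $y$. If $x,x'$ lie in different classes, then $\sum_yU_{xy}U_{x'y}=(UU^T)_{xx'}=E_{xx'}=0$, and since $U\ge0$ the rows $x$ and $x'$ have disjoint supports. In the same way $U^TU=E$ shows that columns from different classes have disjoint supports, so each row, which is nonzero, is supported in exactly one column class. For rows of $C_i$ call this class $C_{\pi(i)}$. It depends only on $i$. If $\pi(i)=\pi(i')=j$, then rows of $C_i$ and of $C_{i'}$ are positive on all of $C_j$, so their supports meet and $i=i'$. Hence $\pi$ is a permutation. On $C_i\times C_{\pi(i)}$ the matrix $U$ has a constant value $u$. Row sums give $u|C_{\pi(i)}|=1$ and column sums give $u|C_i|=1$.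 So $|C_{\pi(i)}|=|C_i|$ and $u=1/|C_i|$.

**Step 5 (comparing permanents).** We transfer the block structure from $U$ to $A$ and apply Fact B. Let $\mathbf 1_C$ be the indicator vector of $C$. Since $E\mathbf 1_{C_j}=\mathbf 1_{C_j}$ and $EAE=UE=U$,
$$\mathbf 1_{C_i}^TA\,\mathbf 1_{C_j}=\mathbf 1_{C_i}^TEAE\,\mathbf 1_{C_j}=\mathbf 1_{C_i}^TU\,\mathbf 1_{C_j},$$
which is $0$ unless $j=\pi(i)$. As $A\ge0$, $A$ is supported on the square blocks $C_i\times C_{\pi(i)}$, and each of these blocks is doubly stochastic. So
$$\operatorname{per}A=\prod_i\operatorname{per}A[C_i,C_{\pi(i)}]\ge\prod_ip_{|C_i|}=\operatorname{per}E.$$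
Equality forces equality in every factor, since all $p_d>0$. Then every block is a $J_{|C_i|}$ and $A=U\in\mathcal U_n$. $\square$

## 8. First- and second-order gains near $\mathcal U_n$

**Lemma 5.** For each $A_0\in\mathcal U_n$ there are $\varepsilon,c_0>0$ such that for all $A\in\Omega_n$ with $\|A-A_0\|<\varepsilon$,
$$\max\{\operatorname{per}(AA^T),\operatorname{per}(A^TA)\}\le\operatorname{per}(A)-c_0\|A-A_0\|^2.$$

The proof generalizes the two expansions of Section 3. Near a block matrix $E$, a small mass $\delta$ leaving the blocks costs $\operatorname{per}(A)$ the proportion $\delta$, and costs $\operatorname{per}(AA^T)$ the proportion $2\delta$. A perturbation of size $\eta$ inside the blocks raises $\operatorname{per}(A)$ by order $\eta^2$, and $AA^T$ feels it only at order $\eta^4$.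

**Step 1 (reduction to $A_0=E$ and to $AA^T$).** This removes the permutation $\pi$ and one of the two permanents. Choose a permutation matrix $Q$ that moves the rows of each class $C_i$ to the rows of $C_{\pi(i)}$. In $QA_0$ a row indexed by $C_{\pi(i)}$ is a row of $A_0$ from $C_i$, with value $1/|C_i|$ on $C_{\pi(i)}$. So $QA_0=E$. Replacing $A$ by $QA$ and $A_0$ by $QA_0$ does not change $\operatorname{per}A$, nor $\operatorname{per}(AA^T)$, which becomes $\operatorname{per}(QAA^TQ^T)$, nor $A^TA$, nor $\|A-A_0\|$. So let $A_0=E$. Since $E^T=E$ and $\operatorname{per}A^T=\operatorname{per}A$, the bound for $\operatorname{per}(A^TA)$ is the bound for $\operatorname{per}(AA^T)$ applied to $A^T$. It remains to treat $\operatorname{per}(AA^T)$.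

**Step 2 (two parameters).** We set up the bookkeeping. Let $D=A-E$, $d_i=|C_i|$, let $D_i$ be the block of $D$ on $C_i\times C_i$, and let $\eta^2=\sum_i\|D_i\|^2$. Let $\delta$ be the sum of all entries of $A$ outside the diagonal blocks, and $\delta_i$ the part of it in the rows of $C_i$, so $\sum_i\delta_i=\delta$. The mass of $A$ in $C_i\times C_i$ is $d_i-\delta_i$. The columns of $C_i$ have total mass $d_i$, so the off-block mass in them is also $\delta_i$. The off-block entries are nonnegative with sum $\delta$, so the sum of their squares is at most $\delta^2$, while Cauchy–Schwarz over at most $n^2$ entries bounds $\delta$. Hence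
$$\|D\|^2\le\eta^2+\delta^2,\qquad\delta\le n\|D\|,\qquad\eta\le\|D\|.\tag{5}$$
So $\delta$ and $\eta$ are as small as we like when $\varepsilon$ is small. We assume $\delta\le\frac12$ and $\eta\le1$, and shrink $\varepsilon$ a few more times. Let $q>0$ be the minimum of $\operatorname{per}E'$ over the block matrices $E'$ of all partitions of $[n]$. Since all $p_d\le1$, we have $p_{d_i}\ge\operatorname{per}E\ge q$. The letter $C$, without index, denotes constants $\ge1$ depending only on $n$, which may change from line to line.

**Step 3 (lower bound for one block).** We bound $\operatorname{per}(J_{d_i}+D_i)$ from below. Let $d=d_i\ge2$, and let $\sigma_s$ be the sum of the permanents of all $s\times s$ submatrices of $D_i$. By (1), since every $(d-s)\times(d-s)$ submatrix of $J_d$ has permanent $(d-s)!/d^{d-s}$,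
$$\operatorname{per}(J_d+D_i)=\sum_{s=0}^d\frac{(d-s)!}{d^{d-s}}\sigma_s=p_d\Big(1+\sigma_1+\frac d{d-1}\sigma_2\Big)+R.$$
Indeed $\frac{(d-1)!}{d^{d-1}}=p_d$ and $\frac{(d-2)!}{d^{d-2}}=p_d\frac d{d-1}$. Each $\sigma_s$ is a sum of boundedly many products of $s$ entries of $D_i$, and $\|D_i\|\le1$, so $|R|\le C\|D_i\|^3$.

Let $r_x,c_y$ be the row and column sums of $D_i$. A row sum of $D_i$ is the mass of a row of $A$ inside the block minus $1$, so $r_x\le0$. Likewise $c_y\le0$. The $r_x$ sum to $-\delta_i$, and so do the $c_y$. Thus $\sigma_1=-\delta_i$. Next, $\sigma_2$ is the sum of $D_{xy}D_{x'y'}$ over unordered pairs of positions in different rows and different columns. By inclusion–exclusion over ordered pairs,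
$$\sigma_2=\tfrac12\Big[\sigma_1^2-\sum_xr_x^2-\sum_yc_y^2+\|D_i\|^2\Big].$$
The $r_x$ all have the same sign, so $\sum_xr_x^2\le\delta_i^2$, and likewise $\sum_yc_y^2\le\delta_i^2$. Therefore $\sigma_2\ge\frac12\|D_i\|^2-\frac12\delta_i^2$. Since $1\le\frac d{d-1}\le2$,
$$\frac d{d-1}\sigma_2\ge\tfrac12\|D_i\|^2-\delta_i^2.$$
For small $\varepsilon$ we have $C\|D_i\|\le\frac q4\le\frac{p_d}4$, so $|R|\le\frac14p_d\|D_i\|^2$. Altogether
$$\operatorname{per}(J_{d_i}+D_i)\ge p_{d_i}(1+\ell_i),\qquad\ell_i=-\delta_i+\tfrac14\|D_i\|^2-\delta^2.$$
If $d_i=1$, then $D_i=(-\delta_i)$, and the left side is $1-\delta_i$, while $\ell_i=-\delta_i+\frac14\delta_i^2-\delta^2\le-\delta_i$. So the bound holds there too.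

**Step 4 (lower bound for $\operatorname{per}A$).** We multiply the block bounds. Since $A\ge0$, keeping only the permutations that map each class to itself gives $\operatorname{per}A\ge\prod_i\operatorname{per}(J_{d_i}+D_i)$. We have $|\ell_i|\le2\delta+\eta^2\le\frac12$ for small $\varepsilon$, so all factors $1+\ell_i$ are positive and $\operatorname{per}A\ge\operatorname{per}E\prod_i(1+\ell_i)$. In the expanded product there are at most $2^n$ terms with two or more factors $\ell_i$, each of absolute value at most $(2\delta+\eta^2)^2\le8\delta^2+2\eta^4$. And $\sum_i\ell_i\ge-\delta+\frac14\eta^2-n\delta^2$. So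
$$\operatorname{per}A\ge\operatorname{per}(E)\big[1-\delta+\tfrac14\eta^2-C(\delta^2+\eta^4)\big].\tag{6}$$

**Step 5 (how far $AA^T$ is from $E$).** We show that the perturbation inside the blocks enters $AA^T$ only quadratically. Put
$$F=AA^T-E=(E+D)(E+D^T)-E=DE+(DE)^T+DD^T.$$
Let $C_j$ be the class of $y$. Then $(DE)_{xy}=\frac1{|C_j|}\sum_{z\in C_j}D_{xz}$. If $x\notin C_j$, this is a mean of off-block entries of $A$ and lies in $[0,\delta]$. If $x\in C_j$, then because the row sums of $D$ vanish it equals $-\frac1{|C_j|}\sum_{z\notin C_j}A_{xz}\in[-\delta,0]$. So averaging over a class erases everything but the off-block mass. Also $|(DD^T)_{xy}|\le\|D\|^2$. By (5) and $\delta\le1$,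
$$|F_{xy}|\le2\delta+\|D\|^2\le3\delta+\eta^2,\qquad F_{xy}^2\le18\delta^2+2\eta^4.\tag{7}$$

**Step 6 (upper bound for $\operatorname{per}(AA^T)$).** We expand to first order in $F$ and compute the linear term exactly. The entries of $AA^T$ and $E$ lie in $[0,1]$, so $|F_{xy}|\le1$. By (1),
$$\operatorname{per}(AA^T)=\operatorname{per}(E+F)=\operatorname{per}E+\sum_{x,y}\operatorname{per}E(x|y)\,F_{xy}+R',$$
where $R'$ collects boundedly many terms, each with at least two entries of $F$ and bounded coefficient. So $|R'|\le C\max F_{xy}^2\le C(\delta^2+\eta^4)$ by (7).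

If $x,y$ lie in the same class of size $d$, then in $\operatorname{per}E(x|y)$ the factor $p_d$ of that class is replaced by $\frac{(d-1)!}{d^{d-1}}=p_d$, so $\operatorname{per}E(x|y)=\operatorname{per}E$. If $y$ lies in a class $C_j$ not containing $x$, then the $d_j$ rows of $C_j$ in $E(x|y)$ are supported on only $d_j-1$ columns, so $\operatorname{per}E(x|y)=0$. The sum of all entries of $F$ is $n-n=0$, and outside the diagonal blocks $F=AA^T$. So the linear term is
$$\operatorname{per}(E)\sum_{x\sim y}F_{xy}=-\operatorname{per}(E)\sum_{x\not\sim y}F_{xy}=-\omega\operatorname{per}(E),$$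
where $x\sim y$ now means that $x,y$ are in the same class, and $\omega$ is the off-block mass of $AA^T$.

To bound $\omega$ below, write $A=G+O$ with $G$ the block-diagonal part and $O$ the off-block part, both nonnegative. In $AA^T=GG^T+GO^T+OG^T+OO^T$ all terms are nonnegative. If $G_{xz}O_{yz}\ne0$, then $z$ is in the class of $x$ and not in the class of $y$, so $GO^T$ is supported outside the diagonal blocks, and so is its transpose $OG^T$. Let $o_z$ be the column sums of $O$. Then $\sum_zo_z=\delta$, the column sums of $G$ are $1-o_z$, and
$$\omega\ge2\cdot\mathbf 1^TGO^T\mathbf 1=2\sum_z(1-o_z)o_z\ge2\delta-2\delta^2.$$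
Since $\operatorname{per}E\ge q$, the bound on $R'$ may be written with a factor $\operatorname{per}(E)$, and we get
$$\operatorname{per}(AA^T)\le\operatorname{per}(E)\big[1-2\delta+C(\delta^2+\eta^4)\big].\tag{8}$$

**Step 7 (comparison).** We subtract and absorb the error terms. From (6) and (8),
$$\operatorname{per}A-\operatorname{per}(AA^T)\ge\operatorname{per}(E)\big[\delta+\tfrac14\eta^2-C(\delta^2+\eta^4)\big].$$
For $\varepsilon$ small, $C\delta\le\frac12$ and $C\eta^2\le\frac18$. Then, using $\delta\le1$ and (5), the right side is at least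
$$\operatorname{per}(E)\big(\tfrac12\delta+\tfrac18\eta^2\big)\ge\tfrac18\operatorname{per}(E)(\delta^2+\eta^2)\ge\tfrac18\operatorname{per}(E)\|D\|^2.$$
So the lemma holds with $c_0=\frac18\operatorname{per}(E)$. $\square$

## 9. A finite cover, merged by monotonicity

**Proof of Theorem 1.**

**Step 1 (a good exponent near every point).** We find, for each $A_0\in\Omega_n$, an open neighborhood $V$ of $A_0$ in $\Omega_n$, an integer $m_0\ge1$ and a $c'>0$ with
$$\Phi_{m_0}(A)\le\operatorname{per}(A)-c'\operatorname{dist}(A,\mathcal U_n)^2\qquad\text{for all }A\in V.\tag{9}$$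
If $A_0\in\mathcal U_n$, this is Lemma 5 with $m_0=1$ and $c'=c_0$, because $\operatorname{dist}(A,\mathcal U_n)\le\|A-A_0\|$. If $A_0\notin\mathcal U_n$, then Lemma 4 and the continuity of the permanent give $\Phi_m(A_0)\to\operatorname{per}(E)<\operatorname{per}(A_0)$. Fix $m_0$ with $\Phi_{m_0}(A_0)<\operatorname{per}(A_0)$. Both sides are continuous in the matrix, so there are $\gamma>0$ and a neighborhood $V$ of $A_0$ with $\Phi_{m_0}(A)\le\operatorname{per}(A)-\gamma$ on $V$. For $A,B\in\Omega_n$, nonnegativity gives $\|A-B\|^2\le\|A\|^2+\|B\|^2\le2n$, since entries in $[0,1]$ satisfy $a^2\le a$. So $\operatorname{dist}(A,\mathcal U_n)^2\le2n$, and (9) holds with $c'=\gamma/(2n)$.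

**Step 2 (one exponent for all).** We pass from local to uniform. By compactness, finitely many of the sets $V$ cover $\Omega_n$. Let $M$ be the largest of their $m_0$'s and $c>0$ the smallest of their $c'$'s. If $m\ge M$ and $A$ lies in a set $V$ of the cover, then by (3) and (9)
$$\Phi_m(A)\le\Phi_{m_0}(A)\le\operatorname{per}(A)-c\operatorname{dist}(A,\mathcal U_n)^2.$$
This is the second inequality of Theorem 1, and (4) is the first. $\blacksquare$

**Proof of Corollary 2.**

**Step 1 (the inequality).** We put the leftover power into $X$. For $k\ge2M$ write $A^k=A^M\cdot A^{k-2M}\cdot A^M$. The middle factor is doubly stochastic or $I$, so its operator norm is at most $1$. Theorem 1 with $m=M$ and $X=A^{k-2M}$ gives $\operatorname{per}(A^k)\le\operatorname{per}(A)-c\operatorname{dist}(A,\mathcal U_n)^2$.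

**Step 2 (equality).** We determine when nothing is gained. If $\operatorname{per}(A^k)=\operatorname{per}(A)$, then $\operatorname{dist}(A,\mathcal U_n)=0$, so $A$ lies in the finite set $\mathcal U_n$. The converse is (2). $\blacksquare$

Since $K(n)=2M(n)\ge2$, Foregger's conjecture holds for every $n$, with $k(n)=K(n)$. The choice of $M(n)$ used compactness, so the argument does not give an explicit value of $K(n)$.

## 10. Optimality of the exponent 2, and the failure of $k=2$

**Proposition 6.**

* (a) For $n\ge2$ the exponent $2$ on the distance in Theorem 1 and Corollary 2 is optimal: it cannot be replaced by a smaller one.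
* (b) For every $n\ge4$ the choice $k=2$ is not admissible in the conjecture.
* (c) For $n=3$ and $k=2$ the equality classification of Corollary 2 fails, so $K(3)\ge3$ is necessary for it.

**Proof of (a).** The purpose is to exhibit matrices whose gain is only quadratic. Let $A=J_n+D$ with $D=t(I-J_n)$ and $0<t\le1$, so $A\in\Omega_n$ and $\|D\|=t\sqrt{n-1}$. The row and column sums of $D$ vanish, so in the expansion of Section 8, Step 3, with the single class $[n]$, $\sigma_1=0$ and $\sigma_2=\frac12\|D\|^2$. Both $A^k$ and $A^m(A^m)^T$ are doubly stochastic, so by Fact B their permanents are at least $p_n$. Hence $\operatorname{per}(A)$ minus either one is at most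
$$\operatorname{per}(A)-p_n=\tfrac12p_n\tfrac n{n-1}\|D\|^2+O(\|D\|^3)=O(\|D\|^2).$$
Since $\mathcal U_n$ is finite and contains $J_n$, $\operatorname{dist}(A,\mathcal U_n)=\|D\|$ for small $t$. A lower bound $c\operatorname{dist}(A,\mathcal U_n)^\alpha$ with $\alpha<2$ would fail as $t\to0$. $\square$

**Proof of (b).** We return to $A=\frac12(I+P)$, now with the cyclic shift $P$ of order $n\ge3$.

**Step 1 (reduction to a tridiagonal circulant).** We rewrite both permanents with denominator $4^n$. A permutation with all displacements in $\{0,1\}$ is the identity or the full shift, because $\sigma(i)=i+1$ forces $\sigma(i+1)=i+2$, and so on around. So $\operatorname{per}(A)=2/2^n=2^{n+1}/4^n$. Since $A^2=\frac14P(P^{-1}+2I+P)$, we have $\operatorname{per}(A^2)=4^{-n}\operatorname{per}(2I+P+P^{-1})$.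

**Step 2 (which permutations contribute).** We find the permutations with all displacements in $\{-1,0,1\}$ modulo $n$. These three displacements are distinct because $n\ge3$. Suppose $\sigma(i)=i+1$ and $\sigma(i+1)\ne i$. The value $i+1$ is taken, so $\sigma(i+1)=i+2$. For $\sigma(i+2)$ the values $i+1$ and $i+2$ are taken, so $\sigma(i+2)=i+3$. Continuing around the cycle, $\sigma$ is the shift $j\mapsto j+1$. By symmetry, if $\sigma(i)=i-1$ and $\sigma(i-1)\ne i$, then $\sigma$ is $j\mapsto j-1$. In all other cases every moved point is exchanged with a neighbor, and $\sigma$ is a product of disjoint adjacent transpositions, that is, a matching of the $n$-cycle graph. So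
$$\operatorname{per}(2I+P+P^{-1})=2+Q_n,\qquad Q_n=\sum_{\text{matchings }\mathcal M}2^{\,n-2|\mathcal M|}.$$

**Step 3 (evaluating $Q_n$).** We compute the matching sum by a recursion. Let $a_j$ be the corresponding sum, with weights $2^{j-2|\mathcal M|}$, for the path with $j$ vertices. An end vertex is unmatched or matched with its neighbor, so $a_0=1$, $a_1=2$, $a_j=2a_{j-1}+a_{j-2}$, and $a_2=5$, $a_3=12$. On the cycle, a fixed vertex is unmatched or matched with one of its two neighbors, so $Q_n=2a_{n-1}+2a_{n-2}$. Thus $Q_3=14$, $Q_4=34$, and $Q_{n+1}=2Q_n+Q_{n-1}>2Q_n$ for $n\ge4$. Hence for $n\ge4$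
$$Q_n\ge34\cdot2^{n-4}>32\cdot2^{n-4}=2^{n+1},$$
and $\operatorname{per}(A^2)=4^{-n}(2+Q_n)>4^{-n}2^{n+1}=\operatorname{per}(A)$. $\square$

For $n=4$ this is $2+34=36$, as in Section 1. The recursion and the values $14,34$ give $Q_n=(1+\sqrt2)^n+(1-\sqrt2)^n$ for $n\ge3$, since $1\pm\sqrt2$ are the roots of $x^2=2x+1$ and the formula has the right values at $n=3,4$. So $\operatorname{per}(A^2)/\operatorname{per}(A)=(2+Q_n)/2^{n+1}$ even grows like $\frac12\big(\frac{1+\sqrt2}2\big)^n$.

**Proof of (c).** The purpose is to find an equality case outside $\mathcal U_3$. For $n=3$ the same matrix has $\operatorname{per}(A)=\frac28=\frac14$ and $\operatorname{per}(A^2)=\frac{2+14}{64}=\frac14$. It is not in $\mathcal U_3$: an element of $\mathcal U_3$ with an entry $\frac12$ comes from a partition into a pair and a single point, and so has an entry $1$, which $A$ does not have. So for $k=2$ equality holds outside $\mathcal U_3$. $\square$
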